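\title{Projection Lattices of Tensor Products of von Neumann Algebras}

\begin{abstract}
For von Neumann algebras $\mathcal M_1,\mathcal M_2$ on separable Hilbert spaces we prove that the smallest strongly closed lattice of projections containing $0$, $I$ and all $P_1\otimes P_2$, with $P_i$ a projection of $\mathcal M_i$, consists of all projections of $\mathcal M_1\otimes\mathcal M_2$. So the lattice tensor product formula holds for the projection lattices of every such pair. The method is to recover an operator algebra from a lattice: as soon as three coordinates are available, lattice operations on graphs of operators compute products, differences and adjoints of these operators. If one factor is properly infinite, arbitrary joins and meets suffice and the strong closure is not needed. For $\mathcal M_2=L^\infty[0,1]$ we determine exactly for which $\mathcal M_1$ it is not needed.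
\end{abstract}

\section{The question and the answer}

All Hilbert spaces are separable and all projections are orthogonal. A projection is identified with its range; $\vee$ is the closed linear span, $\wedge$ the intersection, and $E^\perp=I-E$. For von Neumann algebras, $\mathcal M_1\otimes\mathcal M_2$ is the von Neumann algebra tensor product, $\mathcal M'$ is the commutant, and $\operatorname{Proj}\mathcal M$ is the set of projections in $\mathcal M$.

\subsection*{The lattice tensor product formula}

A \emph{subspace lattice} is a strongly closed lattice of projections containing $0$ and $I$. For a set $\mathcal L$ of projections, $\operatorname{Alg}\mathcal L$ is the algebra of all operators that leave every member of $\mathcal L$ invariant. For a set $\mathcal Q$ of operators, $\operatorname{Lat}\mathcal Q$ is the lattice of all projections invariant under every member of $\mathcal Q$. A subspace lattice is \emph{reflexive} if $\mathcal L=\operatorname{Lat}\operatorname{Alg}\mathcal L$. Given subspace lattices $\mathcal L_i$ on $\mathcal H_i$, let $\mathcal L_1\otimes_s\mathcal L_2$ be the smallest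 subspace lattice on $\mathcal H_1\otimes\mathcal H_2$ containing all $P_1\otimes P_2$ with $P_i\in\mathcal L_i$, and let $\operatorname{Alg}\mathcal L_1\otimes\operatorname{Alg}\mathcal L_2$ be the weakly closed algebra generated by all $A_1\otimes A_2$ with $A_i\in\operatorname{Alg}\mathcal L_i$. The \emph{lattice tensor product formula} (LTPF) holds for reflexive $\mathcal L_1,\mathcal L_2$ if
\[
\operatorname{Lat}(\operatorname{Alg}\mathcal L_1\otimes\operatorname{Alg}\mathcal L_2)=\mathcal L_1\otimes_s\mathcal L_2 .
\]

For a von Neumann algebra $\mathcal M$, the lattice $\operatorname{Proj}\mathcal M$ is reflexive. Indeed, an operator leaves both $P$ and $P^\perp$ invariant exactly when it commutes with $P$, so $\operatorname{Alg}\operatorname{Proj}\mathcal M=\mathcal M'$ and $\operatorname{Lat}\mathcal M'=\operatorname{Proj}\mathcal M''=\operatorname{Proj}\mathcal M$. Since $\mathcal M_1'\otimes\mathcal M_2'=(\mathcal M_1\otimes\mathcal M_2)'$, the formula for $\mathcal L_i=\operatorname{Proj}\mathcal M_i$ reads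
\begin{equation}\label{eq:ltpf}
\operatorname{Proj}\mathcal M_1\otimes_s\operatorname{Proj}\mathcal M_2=\operatorname{Proj}(\mathcal M_1\otimes\mathcal M_2).
\end{equation}
It is known to hold when $\mathcal M_1,\mathcal M_2$ are approximately finite dimensional (injective). The paper \cite{TPRSL} states: ``It is not known if the LTPF is valid for all von Neumann algebras.'' We show that it is.

\subsection*{What the formula says}

The inclusion $\subseteq$ in \eqref{eq:ltpf} is clear: the right side is a subspace lattice containing the generators. The question is whether every projection of $\mathcal M_1\otimes\mathcal M_2$ can be built from the ``rectangles'' $P_1\otimes P_2$ by joins, meets and strong limits.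

If $\mathcal M_i=L^\infty(X_i)$, projections are measurable sets modulo null sets, the $P_1\otimes P_2$ are measurable rectangles, and \eqref{eq:ltpf} is the familiar fact that rectangles generate the measurable sets of $X_1\times X_2$. In the noncommutative case rectangles are scarcer. In $M_2(\mathbb C)\otimes M_2(\mathbb C)=M_4(\mathbb C)$ the only one-dimensional rectangles are the lines spanned by product vectors $x\otimes y$. But other lines can be cut out. Write $f_{ij}=\delta_i\otimes\delta_j$. The vectors $f_{11}-f_{21}$ and $f_{21}+f_{22}$ are product vectors; the plane they span meets the plane spanned by $f_{11}$ and $f_{22}$ exactly in the line through $f_{11}+f_{22}$, which is not a product vector. So one expects the answer yes.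

The difficulty lies in passing from such finite-dimensional constructions to general algebras. A projection $E\in\mathcal M_1\otimes\mathcal M_2$ is a strong limit of suitable positive contractions in the algebraic tensor product, and spectral projections of these elements converge to $E$ (Lemma~\ref{lem:approx}). When finite-dimensional subalgebras are available for the approximation, these spectral projections are again within reach. In general there is no evident reason for them to lie in the lattice. Our main argument therefore does not approximate projections at all until the algebraic structure has been found \emph{inside} the lattice.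

\subsection*{Results}

\begin{theorem}\label{thm:main}
For all von Neumann algebras $\mathcal M_1,\mathcal M_2$ on separable Hilbert spaces,
\[
\operatorname{Proj}\mathcal M_1\otimes_s\operatorname{Proj}\mathcal M_2=\operatorname{Proj}(\mathcal M_1\otimes\mathcal M_2).
\]
The analogous statement holds for any finite number of factors.
\end{theorem}

A \emph{complete lattice} of projections is a set of projections closed under arbitrary joins and meets; with the empty join and meet it contains $0$ and $I$. Every subspace lattice is complete: the finite joins of a family form an increasing net that converges strongly to its supremum, and similarly for meets. Let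
\[
\operatorname{Proj}\mathcal M_1\otimes_c\operatorname{Proj}\mathcal M_2
\]
be the smallest complete lattice containing all $P_1\otimes P_2$ with $P_i\in\operatorname{Proj}\mathcal M_i$; no strong closure is imposed. How much does the strong closure contribute?

\begin{theorem}\label{thm:pi}
If $\mathcal M_1$ or $\mathcal M_2$ is properly infinite, then already
\[
\operatorname{Proj}\mathcal M_1\otimes_c\operatorname{Proj}\mathcal M_2=\operatorname{Proj}(\mathcal M_1\otimes\mathcal M_2).
\]
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $\mathcal M$ be a von Neumann algebra on a separable Hilbert space. Then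
\[
\operatorname{Proj}\mathcal M\otimes_c\operatorname{Proj}L^\infty[0,1]=\operatorname{Proj}(\mathcal M\otimes L^\infty[0,1])
\]
if and only if $\mathcal M$ is the direct sum of an abelian and a properly infinite algebra (either may be $0$). In particular, the strong closure cannot be dropped in Theorem~\ref{thm:main}.
\end{theorem}

\section{The idea: three coordinates}\label{sec:idea}

The mechanism is fully visible when $\mathcal M_1=M_3(\mathbb C)$ and $\mathcal M_2=\mathcal M$ is an arbitrary von Neumann algebra on $\mathcal H$. Vectors of $\mathbb C^3\otimes\mathcal H$ are triples $(u,v,w)$ of vectors of $\mathcal H$. Let $\mathcal L=\operatorname{Proj}M_3(\mathbb C)\otimes_s\operatorname{Proj}\mathcal M$, and write $[x]$ for the line spanned by $x$.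

\emph{Graphs of projections.} For $Q\in\operatorname{Proj}\mathcal M$, splitting $u=Qu+Q^\perp u$ gives
\[
\{(u,Qu,0):u\in\mathcal H\}=\bigl([\delta_1+\delta_2]\otimes Q\bigr)\vee\bigl([\delta_1]\otimes Q^\perp\bigr)\in\mathcal L .
\]
In the same way $\{(0,v,Qv):v\in\mathcal H\}\in\mathcal L$.

\emph{Graphs of products.} Let $Q_1,Q_2\in\operatorname{Proj}\mathcal M$ be any two projections. The sum of the graphs of $Q_1$ (from coordinate $1$ to $2$) and of $Q_2$ (from $2$ to $3$) is
\[
\{(u,\,Q_1u+y,\,Q_2y):u,y\in\mathcal H\}=\{(u,v,w):\ w=Q_2(v-Q_1u)\}.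
\]
The right side is closed, so it is the join of the two graphs. Its meet with $\{v=0\}=([\delta_1]\otimes I)\vee([\delta_3]\otimes I)$ is
\[
\{(u,0,-Q_2Q_1u):u\in\mathcal H\}\in\mathcal L .
\]
So one join and one meet have produced the graph of the product $-Q_2Q_1$, in general neither a projection nor self-adjoint. The middle coordinate is the place through which the composition passes, and it is afterwards emptied; this is why three coordinates are wanted.

This suggests the plan. Let $R$ be the set of all $a\in\mathcal M$ whose graph lies in $\mathcal L$.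
\begin{enumerate}
\item Show that lattice operations make $R$ a unital $*$-algebra (Lemma~\ref{lem:ring}). Here it contains $\operatorname{Proj}\mathcal M$.
\item Use the strong closure of $\mathcal L$ to see that $R$ is a von Neumann algebra (Lemma~\ref{lem:closed}). Here this gives $R=\mathcal M$. The approximation takes place for \emph{operators}, where Kaplansky's density theorem is available, and on bounded sets the graph projection depends continuously on the operator, from the strong-$*$ to the strong topology.
\item Recover every projection of $M_3(\mathbb C)\otimes\mathcal M$ from graphs of elements of $\mathcal M$ (Lemma~\ref{lem:all}).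
\end{enumerate}
In general, $M_3(\mathbb C)$ is replaced by any $\mathcal M_1$ containing a system of matrix units whose diagonal units are at least three in number and have sum $1$. Every von Neumann algebra is a countable direct sum of algebras of this kind, abelian algebras and algebras of type $\mathrm I_2$. If neither factor is of this kind, one of them is abelian or both are of type $\mathrm I_2$; these cases are treated separately.

\section{Preliminaries}

The strong-$*$ topology is the one in which $a_m\to a$ means $a_m\to a$ and $a_m^*\to a^*$ strongly. On bounded sets of operators on a separable space the strong and strong-$*$ topologies are metrizable, so sequences suffice there. Multiplication is jointly strongly continuous on bounded sets.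

\begin{lemma}\label{lem:approx}
Let $R$ be a unital $*$-subalgebra of $B(K)$, $K$ separable.
\begin{enumerate}
\item[(a)] For $a\in R''$ there are $a_m\in R$ with $\|a_m\|\le\|a\|$ and $a_m\to a$ strong-$*$.
\item[(b)] For a projection $E\in R''$ there are $b_m\in R$ with $0\le b_m\le1$ and $b_m\to E$ strongly.
\item[(c)] If $0\le b_m\le 1$ and $b_m\to E$ strongly with $E$ a projection, then $\chi_{(1/2,1]}(b_m)\to E$ strongly.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The unit ball of $R$ is norm dense in that of the C*-algebra $\overline R$ (approximate in norm and rescale), which by Kaplansky's density theorem is strongly dense in the unit ball of $R''$. The strong and strong-$*$ topologies have the same continuous linear functionals, namely the weak-operator continuous ones, so a convex set has the same closure in both. Hence the unit ball of $R$ is strong-$*$ dense in that of $R''$; scale.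

(b) Take $a_m\to E$ as in (a), so that $\|a_m\|\le1$, and put $b_m=a_m^*a_m\in R$. Then $b_m\to E^*E=E$ strongly.

(c) On $[0,1]$ we have $|\chi_{(1/2,1]}(t)-t|\le2t(1-t)$: for $t\le\frac12$ this is $t\le 2t(1-t)$, and for $t>\frac12$ it is $1-t\le2t(1-t)$. With $q_m=\chi_{(1/2,1]}(b_m)$ we get
\[
\|(q_m-b_m)\xi\|\le2\|(b_m-b_m^2)\xi\|\to2\|(E-E^2)\xi\|=0 .\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:nonab}
A nonabelian von Neumann algebra contains a nonzero partial isometry $v$ with $v^*v\perp vv^*$.
\end{lemma}

\begin{proof}
Let $\mathcal M$ be nonabelian. It is generated by its projections, so some projection $q\in\mathcal M$ is not central. Then $q\mathcal Mq^\perp\neq0$; otherwise $qx=qxq$ for all $x\in\mathcal M$ and, taking adjoints, $xq=qxq=qx$. The partial isometry $v$ in the polar decomposition of a nonzero element of $q\mathcal Mq^\perp$ satisfies $vv^*\le q$ and $v^*v\le q^\perp$.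
\end{proof}

\subsection*{Matrix units}
Let $I$ be a countable set. Vectors of $\ell^2(I)\otimes K=\bigoplus_IK$ are written $\xi=(\xi_i)_{i\in I}$ with coordinates $\xi_i\in K$. For a von Neumann algebra $N$ on $K$, the algebra $B(\ell^2(I))\otimes N=(1\otimes N')'$ consists of the bounded operators on $\bigoplus_IK$ all of whose matrix entries lie in $N$. If $\mathcal M$ on $\mathcal H$ contains matrix units $(e_{ij})_{i,j\in I}$ with $\sum_ie_{ii}=1$, fix $o\in I$ and let $N_1=e_{oo}\mathcal Me_{oo}$, acting on $e_{oo}\mathcal H$. The unitary $\xi\mapsto(e_{oi}\xi)_i$ of $\mathcal H$ onto $\ell^2(I)\otimes e_{oo}\mathcal H$ carries $\mathcal M$ onto $B(\ell^2(I))\otimes N_1$. Mutually equivalent orthogonal projections with sum $1$ always give such matrix units.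

\subsection*{Elementary properties of the generated lattices}

\begin{lemma}\label{lem:elem}
Let $\mathcal L$ be $\operatorname{Proj}\mathcal M_1\otimes_s\operatorname{Proj}\mathcal M_2$ or $\operatorname{Proj}\mathcal M_1\otimes_c\operatorname{Proj}\mathcal M_2$.
\begin{enumerate}
\item[(i)] $\mathcal L\subseteq\operatorname{Proj}(\mathcal M_1\otimes\mathcal M_2)$.
\item[(ii)] $\mathcal L$ is closed under $E\mapsto E^\perp$.
\item[(iii)] Let $(z_i)$ in $\mathcal M_1$ and $(w_j)$ in $\mathcal M_2$ be countable families of central projections, each with sum $I$. If $\mathcal L=\operatorname{Proj}(\mathcal M_1\otimes\mathcal M_2)$ holds with $(\mathcal M_1z_i,\mathcal M_2w_j)$ in place of $(\mathcal M_1,\mathcal M_2)$ for all $i,j$, then it holds for $(\mathcal M_1,\mathcal M_2)$.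
\end{enumerate}
\end{lemma}

\begin{proof}
(i) $\operatorname{Proj}(\mathcal M_1\otimes\mathcal M_2)$ is a strongly closed complete lattice containing the generators.

(ii) Complementation is strongly continuous and exchanges joins and meets, so $\mathcal L^\perp=\{E^\perp:E\in\mathcal L\}$ is a lattice of the same kind as $\mathcal L$. It contains every generator, because
\[
(P\otimes Q)^\perp=(P^\perp\otimes I)\vee(P\otimes Q^\perp)\in\mathcal L .
\]
By minimality $\mathcal L\subseteq\mathcal L^\perp$, and taking complements gives $\mathcal L^\perp\subseteq\mathcal L$.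

(iii) The set $\{E\in\mathcal L:E\le z_i\otimes w_j\}$, viewed on $z_i\mathcal H_1\otimes w_j\mathcal H_2$, is a lattice of the same kind and contains the generators for $(\mathcal M_1z_i,\mathcal M_2w_j)$. By assumption it contains all projections of $\mathcal M_1z_i\otimes\mathcal M_2w_j=(\mathcal M_1\otimes\mathcal M_2)(z_i\otimes w_j)$. Any $E\in\operatorname{Proj}(\mathcal M_1\otimes\mathcal M_2)$ equals $\bigvee_{i,j}E(z_i\otimes w_j)$, so $E\in\mathcal L$.
\end{proof}

The statements to be proved are also invariant under spatial isomorphism of each factor and under exchange of the factors.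

\section{Operators inside a lattice}\label{sec:ring}

Throughout this section, $I$ is a countable set with $|I|\ge3$, $K$ is a separable Hilbert space, $N$ is a von Neumann algebra on $K$, and $\mathcal A=B(\ell^2(I))\otimes N$. Moreover:

\medskip
\noindent\textbf{(S)} \emph{$\mathcal L$ is a complete lattice of projections on $\bigoplus_IK$, closed under $E\mapsto E^\perp$ and containing $g\otimes1$ for every $g\in\operatorname{Proj}B(\ell^2(I))$.}
\medskip

\noindent For $J\subseteq I$ let $F_J=\{\xi:\xi_i=0\text{ for }i\notin J\}$ and $F_i=F_{\{i\}}$; these belong to $\mathcal L$ by (S). For $i\ne j$ in $I$ and $a\in N$ put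
\[
G_{ij}(a)=\{\xi:\ \xi_j=a\xi_i,\ \ \xi_k=0\ (k\ne i,j)\},\qquad R_{ij}=\{a\in N:\ G_{ij}(a)\in\mathcal L\}.
\]

\subsection{The coordinate ring}

\begin{lemma}\label{lem:ring}
All the sets $R_{ij}$ coincide, and the common set $R$ is a unital $*$-subalgebra of $N$.
\end{lemma}

\begin{proof}
For $\lambda\in\mathbb C$ we have $G_{ij}(\lambda1)=g\otimes1$ with $g$ the projection onto $\mathbb C(\delta_i+\lambda\delta_j)$. So $\mathbb C1\subseteq R_{ij}$.

\emph{Products.} Let $i,j,k$ be distinct, $a\in R_{ij}$, $b\in R_{jk}$. In coordinates $(i,j,k)$, all others being $0$,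
\[
G_{ij}(a)+G_{jk}(b)=\{(x,\,ax+y,\,by)\}=\{(u,v,w):\ w=b(v-au)\}.
\]
This is closed, hence equal to $G_{ij}(a)\vee G_{jk}(b)$, and its meet with $F_{\{i,k\}}$ is $G_{ik}(-ba)$. So
\begin{equation}\label{eq:comp}
a\in R_{ij},\ b\in R_{jk}\ \Longrightarrow\ -ba\in R_{ik}.
\end{equation}
Taking $b=-1$ gives $R_{ij}\subseteq R_{ik}$; taking $a=-1$ gives $R_{jk}\subseteq R_{ik}$. Exchanging $j,k$ in the first inclusion and $i,j$ in the second, we obtain $R_{ij}=R_{ik}$ and $R_{jk}=R_{ik}$ for all distinct $i,j,k$. So the target, and likewise the source, may be replaced by a third index without changing the set. In particular $R_{ij}=R_{ik}=R_{jk}=R_{ji}$. It follows that all the sets are equal: to pass from $R_{ij}$ to $R_{kl}$, change the target to $l$ and then the source to $k$ if $l\ne i$; if $l=i$, pass to $R_{ji}$ first and then change the source to $k$. (A change to an index already in place is void.) Call the common set $R$. By \eqref{eq:comp}, $-ba\in R$ for $a,b\in R$. Since $R$ contains the scalars, $b=-\lambda1$ gives $\lambda a\in R$, and therefore also $ba=(-1)(-ba)\in R$.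

\emph{Differences.} Let $a,b\in R$ and let $1,2,3$ be distinct elements of $I$. We work inside $F_{\{1,2,3\}}$, in coordinates $(1,2,3)$. To form $ax-bx$ we first make a second copy of $x$:
\[
U=\bigl(G_{12}(a)\vee F_3\bigr)\wedge\bigl(G_{13}(1)\vee F_2\bigr)=\{(x,ax,y)\}\cap\{(x,y,x)\}=\{(x,ax,x)\}\in\mathcal L .
\]
Then
\[
U+G_{32}(b)=\{(x,\,ax+by,\,x+y)\}=\{(u,v,w):\ v=au+b(w-u)\}
\]
is closed, hence in $\mathcal L$, and its meet with $F_{\{1,2\}}$ is $G_{12}(a-b)$. So $a-b\in R$.

\emph{Adjoints.} A vector $(x,y)\in F_{\{1,2\}}$ is orthogonal to all $(u,au)$ exactly when $x+a^*y=0$. So $G_{12}(a)^\perp\wedge F_{\{1,2\}}=G_{21}(-a^*)$, which gives $-a^*\in R$ and $a^*\in R$.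
\end{proof}

Closure under complements was used only for adjoints; products and differences rest on the third index.

\begin{remark}\label{rem:proper}
The ring $R$ may be smaller than $N$. Let $N_0\subseteq N$ be a von Neumann subalgebra with the same unit. Then $\mathcal L=\operatorname{Proj}(B(\ell^2(I))\otimes N_0)$ satisfies (S), and $R=N_0$: the projection onto $G_{12}(a)$ has the matrix entries $s=(1+a^*a)^{-1}$, $as$, $sa^*$ and $asa^*$ (see \eqref{eq:graphproj} below). These lie in $N_0$ if $a$ does, and if $s$ and $as$ lie in $N_0$, then so does $a=(as)s^{-1}$. So the hypothesis $R=N$ in the next lemma is needed.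
\end{remark}

\subsection{From graphs to all projections}

A projection $P\in\mathcal A$ is the graph of a bounded operator over a closed subspace of $F_o$ if the projection onto $F_o$, restricted to the range of $P$, is injective with closed range. In general it is neither injective nor of closed range. The proof splits off the part of $P$ inside $F_o^\perp$, exhausts the rest by projections for which both conditions hold, and treats the part inside $F_o^\perp$ by a different use of graphs.

\begin{lemma}\label{lem:all}
If $R=N$, then $\mathcal L\supseteq\operatorname{Proj}\mathcal A$.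
\end{lemma}

\begin{proof}
Fix $o\in I$ and let $f\in\mathcal A$ be the projection onto $F_o$; then $f^\perp$ has range $F_o^\perp=F_{I\setminus\{o\}}$.

\emph{Step 1: column graphs.} Let $T=(a_i)_{i\ne o}$, $a_i\in N$, be a bounded column, that is, a bounded operator $x\mapsto(a_ix)_{i\neq o}$ from $K$ to $F_o^\perp$. Since $G_{oi}(a_i)\vee F_{I\setminus\{o,i\}}=\{\xi:\xi_i=a_i\xi_o\}$, we have
\[
\Gamma(T):=\{\xi:\ \xi_i=a_i\xi_o\ (i\ne o)\}=\bigwedge_{i\ne o}\bigl(G_{oi}(a_i)\vee F_{I\setminus\{o,i\}}\bigr)\in\mathcal L .
\]
Identifying $K$ with $F_o$, we have $\Gamma(T)=\{x+Tx:x\in F_o\}$.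

\emph{Step 2: projections $e_{oo}\otimes p$.} For $p\in\operatorname{Proj}N$ and $i\ne o$, a vector of $G_{oi}(1-p)$ lies in $F_o$ exactly when $(1-p)\xi_o=0$. So $e_{oo}\otimes p=F_o\wedge G_{oi}(1-p)\in\mathcal L$.

\emph{Step 3: projections $E\in\mathcal A$ with $E\le f^\perp$.} Such an $E$ is the join of the closures of the ranges of its columns $c_j=(E_{ij})_{i\ne o}$, $j\ne o$, which have entries in $N$. The subspace $\Gamma(c_j)\vee F_o$ is the closure of $\{y+c_jx:x\in K,\ y\in F_o\}$, that is, $F_o\oplus\overline{\operatorname{ran}c_j}$. Its meet with $F_o^\perp$ is $\overline{\operatorname{ran}c_j}$, so $\overline{\operatorname{ran}c_j}\in\mathcal L$ and $E\in\mathcal L$.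

\emph{Step 4: general $P\in\operatorname{Proj}\mathcal A$.} By Step 3, $P\wedge f^\perp\in\mathcal L$. Let $P_0=P-P\wedge f^\perp$. Then $P_0\wedge f^\perp=0$, since this projection is both below and orthogonal to $P\wedge f^\perp$. If $\xi=P_0\xi$ and $P_0fP_0\xi=0$, then $\|f\xi\|^2=\langle P_0fP_0\xi,\xi\rangle=0$, so $\xi\in P_0\wedge f^\perp=0$. So $P_0fP_0$ is injective on the range of $P_0$, and
\[
g_m:=\chi_{[1/m,1]}(P_0fP_0)\in\mathcal A
\]
increases strongly to $P_0$. Since $P=\bigl(\bigvee_mg_m\bigr)\vee(P\wedge f^\perp)$, it suffices to show $h:=g_m\in\mathcal L$ for each $m$.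

For $\xi\in h$ we have $\|f\xi\|^2=\langle P_0fP_0\xi,\xi\rangle\ge\frac1m\|\xi\|^2$. So $f$ maps $h$ bijectively onto a closed subspace $s\le f$. For any $\xi$ let $S\xi$ be the unique $\eta\in h$ with $f\eta=s\xi$; then $S$ is linear and $\|S\|\le\sqrt m$. If $u$ is a unitary in $\mathcal A'$, then $u$ commutes with $f$ and $h$, hence with $s$, and from $f(uS\xi)=us\xi=su\xi$ with $uS\xi\in h$ we get $Su\xi=uS\xi$. So $s,S\in\mathcal A''=\mathcal A$. As $f\mathcal Af=e_{oo}\otimes N$, we have $s=e_{oo}\otimes p$ with $p\in\operatorname{Proj}N$.

Let $T=f^\perp Sf$, a bounded column with entries in $N$. For $x\in s$ we have $fSx=x$, so $Sx=x+Tx$. As $h=S(s)$,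
\[
h=\{x+Tx:x\in s\}=\Gamma(T)\wedge(F_o^\perp\vee s),
\]
and this lies in $\mathcal L$ by Steps 1 and 2.
\end{proof}

\subsection{Strong closure}

\begin{lemma}\label{lem:closed}
If $\mathcal L$ is strongly closed, then $R$ is a von Neumann algebra.
\end{lemma}

\begin{proof}
Let $a\in R''\subseteq N$. By Lemma~\ref{lem:approx}(a) there is a bounded sequence $a_m\in R$ with $a_m\to a$ strong-$*$. Put $s=(1+a^*a)^{-1}$ and let $V$ be the operator $x\mapsto(x,ax)$. Then $V^*V=s^{-1}$, so the projection onto the range $G_{12}(a)$ of $V$ is
\begin{equation}\label{eq:graphproj}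
VsV^*=\begin{pmatrix}s&sa^*\\as&asa^*\end{pmatrix}
\end{equation}
in coordinates $(1,2)$, and $0$ elsewhere. With $s_m=(1+a_m^*a_m)^{-1}$,
\[
s_m-s=s_m(a^*a-a_m^*a_m)s\to0\quad\text{strongly},
\]
because $\|s_m\|\le1$ and $a_m^*a_m\to a^*a$ strongly. As multiplication is jointly strongly continuous on bounded sets, all four entries for $a_m$ converge strongly to those for $a$ (for the entries containing $a_m^*$ this uses strong-$*$ convergence). So $G_{12}(a_m)\to G_{12}(a)$ strongly, $G_{12}(a)\in\mathcal L$, and $a\in R$. Hence $R=R''$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}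

Let $\mathcal L=\operatorname{Proj}\mathcal M_1\otimes_s\operatorname{Proj}\mathcal M_2$.

\subsection{Reduction to three cases}

Call $\mathcal M$ \emph{wide} if it contains matrix units $(e_{ij})_{i,j\in I}$ with $3\le|I|\le\aleph_0$ and $\sum_ie_{ii}=1$. A wide algebra is, up to spatial isomorphism, $B(\ell^2(I))\otimes N_1$ on $\ell^2(I)\otimes K_1$.

By the type decomposition, every $\mathcal M$ is a countable direct sum of algebras that are abelian, of type $\mathrm I_n$ with $2\le n<\infty$, of type $\mathrm{II}_1$, or properly infinite.
\begin{itemize}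
\item Type $\mathrm I_n$ algebras contain $n\times n$ matrix units with $\sum_i e_{ii}=1$ and $e_{oo}\mathcal Me_{oo}$ abelian. So they are wide for $n\ge3$, and a type $\mathrm I_2$ algebra is spatially isomorphic to $M_2(\mathbb C)\otimes A$ with $A$ abelian.
\item In a properly infinite algebra, $1$ is a sum of countably infinitely many equivalent orthogonal projections. So these algebras are wide, with $I$ infinite.
\item Type $\mathrm{II}_1$ algebras are wide. In any type $\mathrm{II}$ algebra choose a maximal family of pairs $(p_i,q_i)$ of nonzero equivalent projections, all the $p_i,q_i$ being mutually orthogonal. If $r=1-\sum_i(p_i+q_i)$ were nonzero, then $r\mathcal Mr$ would be nonabelian, as a type $\mathrm{II}$ algebra has no nonzero abelian projections, and Lemma~\ref{lem:nonab} in $r\mathcal Mr$ would contradict maximality. So $1=p+q$ with $p=\sum p_i\sim q=\sum q_i$. The algebra $p\mathcal Mp$ is again of type $\mathrm{II}$; halving $p$ in the same way and transporting the two halves to $q$, we write $1$ as a sum of four equivalent orthogonal projections.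
\end{itemize}
So each summand is wide, abelian or of type $\mathrm I_2$. Consider a pair consisting of one summand of each factor. Either one of the two is wide, or one is abelian, or both are of type $\mathrm I_2$. By Lemma~\ref{lem:elem}(iii) and invariance under spatial isomorphism and exchange, it therefore suffices to treat the following cases, in which $A,B$ denote abelian algebras: (A) $\mathcal M_1$ is wide; (B) $\mathcal M_1$ is abelian; (C) $\mathcal M_1=M_2(\mathbb C)\otimes A$ and $\mathcal M_2=M_2(\mathbb C)\otimes B$.

\subsection{Case A: $\mathcal M_1$ wide, $\mathcal M_2$ arbitrary on $\mathcal H_2$}\label{sub:A}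

Write $\mathcal M_1=B(\ell^2(I))\otimes N_1$ on $\ell^2(I)\otimes K_1$, and put $K=K_1\otimes\mathcal H_2$, $N=N_1\otimes\mathcal M_2$. Then $\mathcal M_1\otimes\mathcal M_2=B(\ell^2(I))\otimes N$. Hypothesis (S) holds: $\mathcal L$ is closed under complements by Lemma~\ref{lem:elem}(ii), and $g\otimes1\otimes1=(g\otimes1)\otimes I$ with $g\otimes1\in\operatorname{Proj}\mathcal M_1$. It remains to find enough elements of the coordinate ring $R$. Let $1,2$ be distinct elements of $I$, and let $G^{(1)}_{12}(a)$ and $F^{(1)}_1$ denote graphs and coordinate subspaces in $\ell^2(I)\otimes K_1$.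
\begin{itemize}
\item For $a\in N_1$, the projection onto $G^{(1)}_{12}(a)$ belongs to $\mathcal M_1$, by \eqref{eq:graphproj}. So $G_{12}(a\otimes1)=G^{(1)}_{12}(a)\otimes I\in\mathcal L$, and $N_1\otimes1\subseteq R$.
\item For $Q\in\operatorname{Proj}\mathcal M_2$ we have, as in Section~\ref{sec:idea},
\[
G_{12}(1\otimes Q)=\bigl(G^{(1)}_{12}(1)\otimes Q\bigr)\vee\bigl(F^{(1)}_1\otimes Q^\perp\bigr)\in\mathcal L .
\]
Indeed, a vector $(u,(1\otimes Q)u)$ is the sum of $(x,x)$ with $x=(1\otimes Q)u$ and $(x',0)$ with $x'=(1\otimes Q^\perp)u$, and here $x\in K_1\otimes Q\mathcal H_2$ and $x'\in K_1\otimes Q^\perp\mathcal H_2$ are arbitrary. So $1\otimes Q\in R$.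
\end{itemize}
By Lemmas~\ref{lem:ring} and~\ref{lem:closed}, $R$ is a von Neumann algebra contained in $N_1\otimes\mathcal M_2$ and containing $N_1\otimes1$ and $1\otimes\mathcal M_2$. So $R=N$, and Lemma~\ref{lem:all} with Lemma~\ref{lem:elem}(i) gives $\mathcal L=\operatorname{Proj}(\mathcal M_1\otimes\mathcal M_2)$.

\subsection{Case B: $\mathcal M_1=A$ abelian, $\mathcal M_2$ arbitrary}\label{sub:B}

Here no graphs are needed: $A$ is approximated by finite-dimensional subalgebras, and the projections of the approximating algebras are visibly in $\mathcal L$. Let $A_k$ be the finite-dimensional unital $*$-algebra generated by the first $k$ terms of a strongly dense sequence in $\operatorname{Proj}A$. Then $\bigcup_kA_k$ is strongly dense in $A$, and $\bigcup_k(A_k\otimes\mathcal M_2)$ is a unital $*$-algebra generating $A\otimes\mathcal M_2$. Let $E\in\operatorname{Proj}(A\otimes\mathcal M_2)$. By Lemma~\ref{lem:approx}(b),(c) there are $b_m\in\bigcup_k(A_k\otimes\mathcal M_2)$ with $0\le b_m\le1$ and $b_m\to E$ strongly, and $q_m:=\chi_{(1/2,1]}(b_m)\to E$ strongly. Each $b_m$, and hence $q_m$, lies in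 some von Neumann algebra $A_k\otimes\mathcal M_2$. If $p_1,\dots,p_r$ are the minimal projections of $A_k$, then
\[
q_m=\sum_ip_i\otimes Q_i=\bigvee_ip_i\otimes Q_i,\qquad Q_i\in\operatorname{Proj}\mathcal M_2 .
\]
So $q_m\in\mathcal L$, and therefore $E\in\mathcal L$.

\subsection{Case C: both factors of type $\mathrm I_2$}

Neither factor is assumed to have three coordinates, but together they have four: after rearranging the tensor factors, $\mathcal M_1\otimes\mathcal M_2=B(\ell^2(I))\otimes N$ with $I=\{1,2\}^2$ and $N=A\otimes B$. What has to be checked is (S), because only lines spanned by product vectors are given.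

\emph{Claim: $g\otimes1\in\mathcal L$ for every $g\in\operatorname{Proj}M_4(\mathbb C)$.} Let $\mathcal L_0=\{g\in\operatorname{Proj}(M_2(\mathbb C)\otimes M_2(\mathbb C)):g\otimes1\in\mathcal L\}$. This is a lattice containing all lines $[x\otimes y]$. With $f_{ij}=\delta_i\otimes\delta_j$ it contains all $[f_{ij}]$ and, for $c\in\mathbb C$, the lines
\[
[f_{11}+cf_{12}],\quad[f_{11}+cf_{21}],\quad[f_{21}+cf_{22}],\quad[f_{12}+cf_{22}],
\]
since these vectors are product vectors. For the two remaining coordinate planes we use the construction from the introduction: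
\[
[f_{11}+cf_{22}]=\bigl([f_{11}-f_{21}]\vee[f_{21}+cf_{22}]\bigr)\wedge\bigl([f_{11}]\vee[f_{22}]\bigr),
\]
\[
[f_{12}+cf_{21}]=\bigl([f_{12}-f_{11}]\vee[f_{11}+cf_{21}]\bigr)\wedge\bigl([f_{12}]\vee[f_{21}]\bigr).
\]
In the first line, $\alpha(f_{11}-f_{21})+\beta(f_{21}+cf_{22})$ has no $f_{21}$-component exactly when $\alpha=\beta$; in the second, $\alpha(f_{12}-f_{11})+\beta(f_{11}+cf_{21})$ has no $f_{11}$-component exactly when $\alpha=\beta$. So all lines in the six coordinate planes belong to $\mathcal L_0$. Now consider a line $[\sum_\alpha c_\alpha f_\alpha]$ with $c_\beta\ne0$. For $\alpha\ne\beta$, the hyperplane of vectors $\sum_\gamma\eta_\gamma f_\gamma$ with $\eta_\alpha=\frac{c_\alpha}{c_\beta}\eta_\beta$ is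
\[
\Bigl[f_\beta+\tfrac{c_\alpha}{c_\beta}f_\alpha\Bigr]\vee\bigvee_{\gamma\ne\alpha,\beta}[f_\gamma]\in\mathcal L_0 ,
\]
and the given line is the meet of these three hyperplanes. So $\mathcal L_0$ contains all lines, hence all subspaces, which proves the claim.

With Lemma~\ref{lem:elem}(ii), (S) holds. For $a\in A$, with $G^{(1)}_{12}(a)$ the graph of $a$ as a projection of $\mathcal M_1=M_2(\mathbb C)\otimes A$,
\[
G_{(1,1),(2,1)}(a\otimes1)=G^{(1)}_{12}(a)\otimes(e_{11}\otimes1_B)\in\mathcal L ,
\]
so $A\otimes1\subseteq R$. For $b\in B$, with $G^{(2)}_{12}(b)$ the graph of $b$ as a projection of $\mathcal M_2$,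
\[
G_{(1,1),(1,2)}(1\otimes b)=(e_{11}\otimes1_A)\otimes G^{(2)}_{12}(b)\in\mathcal L ,
\]
so $1\otimes B\subseteq R$. By Lemmas~\ref{lem:ring} and~\ref{lem:closed}, $R=A\otimes B=N$, and Lemma~\ref{lem:all} applies. This proves the two-factor statement.

\subsection{Finitely many factors}

We induct on the number $n$ of factors. Let $\mathcal L$ be the smallest subspace lattice containing all $P_1\otimes\cdots\otimes P_n$ with $P_i\in\operatorname{Proj}\mathcal M_i$; it is contained in $\operatorname{Proj}(\mathcal M_1\otimes\cdots\otimes\mathcal M_n)$. Fix $P_n$. The map $E\mapsto E\otimes P_n$ is strongly continuous on bounded sets and preserves finite joins and meets. So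
\[
\{E\in\operatorname{Proj}(\mathcal M_1\otimes\cdots\otimes\mathcal M_{n-1}):\ E\otimes P_n\in\mathcal L\}
\]
is a strongly closed lattice containing $0$ and all elementary tensors, including $I$. By induction it is all of $\operatorname{Proj}(\mathcal M_1\otimes\cdots\otimes\mathcal M_{n-1})$. So $\mathcal L$ contains all $E\otimes P_n$, and the two-factor case gives $\mathcal L=\operatorname{Proj}(\mathcal M_1\otimes\cdots\otimes\mathcal M_n)$. This completes the proof of Theorem~\ref{thm:main}. \qed

\section{Infinitely many coordinates: proof of Theorem~\ref{thm:pi}}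

In Case A the strong closure of $\mathcal L$ was used only in Lemma~\ref{lem:closed}. If $I$ is infinite, that lemma can be replaced by one that uses only completeness. The reason is that a whole sequence of coordinates is now available for intermediate results, so that one join and one meet can sum an infinite series.

\begin{lemma}\label{lem:inf}
Assume (S) with $I$ infinite. Then $R$ is a von Neumann algebra.
\end{lemma}

\begin{proof}
Write $I=\{o,o'\}\cup\{1,2,\dots\}$.

\emph{Step 1: series. Let $a_k,b_k\in R$ be such that the partial sums of $\sum a_k^*a_k$ and of $\sum b_kb_k^*$ are bounded. Then $\sum_kb_ka_k$ converges strongly and its sum belongs to $R$.} The column $c\,x=(a_kx)_{k\ge1}$ is bounded since $\|cx\|^2=\sum\langle a_k^*a_kx,x\rangle$. The row $r(\eta)=\sum_kb_k\eta_k$ is the adjoint of the column with entries $b_k^*$, so it is bounded as well, and $rc=\sum_kb_ka_k$ strongly. As in Step 1 of Lemma~\ref{lem:all},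
\[
C=\{\xi:\xi_k=a_k\xi_o\ (k\ge1),\ \xi_{o'}=0\}=F_{I\setminus\{o'\}}\wedge\bigwedge_{k\ge1}\bigl(G_{ok}(a_k)\vee F_{I\setminus\{o,k\}}\bigr)\in\mathcal L ,
\]
and in the same way, as $b_k^*\in R$, $C'=\{\xi:\xi_k=b_k^*\xi_{o'}\ (k\ge1),\ \xi_o=0\}\in\mathcal L$. A vector $\xi$ is orthogonal to $C'$ exactly when $\langle\xi_{o'},x\rangle+\sum_k\langle\xi_k,b_k^*x\rangle=0$ for all $x\in K$, that is, $\xi_{o'}=-r((\xi_k)_k)$. So
\[
D=C'^\perp\wedge F_{I\setminus\{o\}}=\{\xi:\ \xi_o=0,\ \xi_{o'}=-r((\xi_k)_k)\}\in\mathcal L .
\]
The vectors of $C+D$ have coordinates $u$ at $o$, $(cu+\eta)_k$ at $k\ge1$ and $-r(\eta)$ at $o'$, with arbitrary $u\in K$ and $\eta\in\bigoplus_{k\ge1}K$. So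
\[
C+D=\{\xi:\ \xi_{o'}=-r((\xi_k)_k-c\,\xi_o)\},
\]
which is closed. Meeting with $F_{\{o,o'\}}$ we obtain $(C\vee D)\wedge F_{\{o,o'\}}=G_{oo'}(rc)$. So $rc\in R$.

\emph{Step 2: $R$ is norm closed.} Passing to a rapidly convergent subsequence, a norm limit of elements of $R$ can be written $\sum_{k\ge1}x_k$ with $x_k\in R$ and $\|x_k\|\le2^{-k}$ for $k\ge2$. Apply Step 1 with $b_k=2^{-k/2}1$ and $a_k=2^{k/2}x_k$: here $\sum b_kb_k^*=\sum2^{-k}1$, and $\sum_{k\ge2}\|a_k\|^2\le\sum_{k\ge2}2^{-k}$. So $R$ is a unital C*-algebra.

\emph{Step 3: $R$ is closed under strong limits of bounded monotone sequences.} Let $x_k\in R$ be self-adjoint with $x_k\uparrow x$. Put $d_k=x_{k+1}-x_k\ge0$. Then $d_k^{1/2}\in R$, and $\sum d_k=x-x_1$ has bounded partial sums. Step 1 with $a_k=b_k=d_k^{1/2}$ gives $x-x_1\in R$, so $x\in R$. For decreasing sequences take negatives.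

\emph{Step 4: $R$ contains certain spectral projections.} If $x\in R$ and $0\le x\le1$, then $x^{1/m}$ increases to the range projection of $x$. After scaling we see that range projections of positive elements of $R$ lie in $R$. For $x\in R_+$ and $t\ge0$, the projection $\chi_{(t,\infty)}(x)$ is the range projection of $(x-t)_+\in R$, so it lies in $R$.

\emph{Step 5: $R=R''$.} Let $p\in R''$ be a projection. By Lemma~\ref{lem:approx}(b),(c) and Step 4 there are projections $q_n\in R$ with $q_n\to p$ strongly. The limit need not be monotone, so Step 3 does not apply directly; the idea is to form a kind of upper limit of the $q_n$ by monotone limits only. Infinite joins of the $q_n$ may be too large, so we make the sequence converge fast on $p^\perp K$ and use bounded functions of partial sums.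

Let $(\eta_j)$ be dense in $p^\perp K$. As $q_n\eta_j\to p\eta_j=0$, we may pass to a subsequence with $\|q_n\eta_j\|\le4^{-n}$ for $j\le n$. For $m\le M$ let
\[
x_{m,M}=\sum_{n=m}^Mq_n,\qquad y_{m,M}=x_{m,M}(1+x_{m,M})^{-1}\in R .
\]
As $t\mapsto t/(1+t)$ is operator monotone on $[0,\infty)$, $y_{m,M}$ increases in $M$ and decreases in $m$, and $0\le y_{m,M}\le1$. By Step 3, $y_m=\lim_My_{m,M}\in R$ and $y=\lim_my_m\in R$, the second limit being decreasing.

\emph{Lower bound.} For $m\le n\le M$ we have $x_{m,M}\ge q_n$, so $y_{m,M}\ge q_n(1+q_n)^{-1}=\frac12q_n$. So $y_m\ge\frac12q_n$ for all $n\ge m$. Letting $n\to\infty$ and then $m\to\infty$ we get $y\ge\frac12p$.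

\emph{Upper bound.} Since $y_{m,M}\le x_{m,M}$, for $m\ge j$
\[
\langle y_m\eta_j,\eta_j\rangle\le\sum_{n\ge m}\|q_n\eta_j\|^2\le\sum_{n\ge m}16^{-n}\longrightarrow0\qquad(m\to\infty).
\]
So $\langle y\eta_j,\eta_j\rangle=0$ and, as $y\ge0$, $y\eta_j=0$ for all $j$. Thus $yp^\perp=0$, and as $0\le y\le1$, $y=pyp\le p$.

From $\frac12p\le y\le p$ it follows that $p$ is the range projection of $y$, so $p\in R$ by Step 4. As $R$ is norm closed and contains all projections of $R''$, $R=R''$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pi}]
By symmetry let $\mathcal M_1$ be properly infinite. Up to spatial isomorphism $\mathcal M_1=B(\ell^2(I))\otimes N_1$ with $I$ countably infinite. Repeat the argument of Section~\ref{sub:A} for $\mathcal L=\operatorname{Proj}\mathcal M_1\otimes_c\operatorname{Proj}\mathcal M_2$, with Lemma~\ref{lem:inf} in place of Lemma~\ref{lem:closed}. Hypothesis (S) and the memberships $N_1\otimes1\subseteq R$ and $1\otimes Q\in R$ used only completeness, Lemma~\ref{lem:elem}(ii) and finite lattice operations, and Lemmas~\ref{lem:ring} and~\ref{lem:all} need only completeness.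
\end{proof}

\section{When the strong closure is needed: proof of Theorem~\ref{thm:sharp}}

\subsection{Sufficiency}

By Lemma~\ref{lem:elem}(iii) it is enough to treat $\mathcal M$ properly infinite, which is Theorem~\ref{thm:pi}, and $\mathcal M$ abelian. In the abelian case let $\mathcal L_c=\operatorname{Proj}\mathcal M\otimes_c\operatorname{Proj}L^\infty[0,1]$. By Theorem~\ref{thm:main} it suffices that $\mathcal L_c$ is strongly closed. Let $E_n\in\mathcal L_c$ and $E_n\to E$ strongly. All these projections lie in the abelian algebra $\mathcal M\otimes L^\infty[0,1]$, which has a separating vector $\omega$. The operators $\Delta_n=(E_n-E)^2=|E_n-E|$ are projections, and $\|\Delta_n\omega\|=\|(E_n-E)\omega\|\to0$. Passing to a subsequence, we may assume $\|\Delta_n\omega\|^2\le2^{-n}$. Since all projections commute, $\bigl|\bigvee_{n\ge m}E_n-E\bigr|\le\bigvee_{n\ge m}\Delta_n$ and $\|(\bigvee_{n\ge m}\Delta_n)\omega\|^2\le\sum_{n\ge m}2^{-n}\to0$. As $\omega$ is separating, the decreasing projections $\bigvee_{n\ge m}\Delta_n$ have meet $0$. So $E=\bigwedge_m\bigvee_{n\ge m}E_n\in\mathcal L_c$.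

\subsection{The smallest obstruction: $\mathcal M=M_2(\mathbb C)$}\label{sub:M2}

A projection of $M_2(\mathbb C)\otimes L^\infty[0,1]$ is a measurable family $x\mapsto E(x)$ of subspaces of $\mathbb C^2$, modulo null sets. Consider the families that take, off a null set, only countably many values. They include all $P\otimes\chi_B$, whose values are $0$ and $P$. They are closed under complements and finite joins, which are computed pointwise. They are also closed under limits of increasing sequences: an increasing sequence of subspaces of $\mathbb C^2$ is eventually constant, so the values of the limit are among those of the members. Arbitrary joins reduce to such limits, as shown below, and meets reduce to joins by complements. So every member of $\operatorname{Proj}M_2(\mathbb C)\otimes_c\operatorname{Proj}L^\infty[0,1]$ takes essentially countably many values. But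
\[
P(x)=[(\cos x,\sin x)],\qquad x\in[0,1],
\]
takes each of its uncountably many values only once. It is a norm limit of the families $x\mapsto P(\lfloor nx\rfloor/n)$, finite joins of generators; so it is the strong closure that brings it in.

For general finite $\mathcal M$, increasing sequences need not stabilize, and ``countably many values'' must become ``values in a separable set''. The metric has to be chosen with care. The strong topology is too weak, as $\operatorname{Proj}\mathcal M$ is strongly separable. The norm is too strong, as increasing sequences need not converge in it. A suitable metric comes from the trace.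

\subsection{Necessity}

Suppose $\mathcal M$ is not of the stated form. Every von Neumann algebra is the direct sum of a finite and a properly infinite algebra, so the finite summand $\mathcal Mz$, $z$ a central projection, is nonabelian. As $z\otimes1$ is central, $E\mapsto E(z\otimes1)$ preserves arbitrary joins and meets of projections in $\mathcal M\otimes L^\infty[0,1]$. So the projections $E$ with $E(z\otimes1)\in\operatorname{Proj}\mathcal Mz\otimes_c\operatorname{Proj}L^\infty[0,1]$ form a complete lattice containing the generators for $\mathcal M$. Hence if the formula held for $\mathcal M$, it would hold for $\mathcal Mz$. We may therefore assume that $\mathcal M$ is finite and nonabelian. A finite von Neumann algebra on a separable space has a faithful normal tracial state; fix one, $\tau$.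

\subsubsection*{The rank metric}
For $P,Q\in\operatorname{Proj}\mathcal M$ put
\[
\rho(P,Q)=\tau(P)+\tau(Q)-2\tau(P\wedge Q)\ge0 .
\]
Since $P\vee Q-Q\sim P-P\wedge Q$, we have $\tau(P\vee Q)+\tau(P\wedge Q)=\tau(P)+\tau(Q)$. If $P\le P'$, then $\rho(P,P')=\tau(P')-\tau(P)$.

\begin{lemma}\label{lem:rho}
$\rho$ is a metric on $\operatorname{Proj}\mathcal M$, and
\begin{enumerate}
\item[(a)] $\rho(P^\perp,Q^\perp)=\rho(P,Q)$;
\item[(b)] $\rho(P\vee Q,P'\vee Q')\le\rho(P,P')+\rho(Q,Q')$;
\item[(c)] if $P_m\uparrow P$, then $\rho(P_m,P)\to0$.
\end{enumerate}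
\end{lemma}

\begin{proof}
Since $(P\wedge Q)\vee(Q\wedge S)\le Q$,
\[
\tau(P\wedge S)\ge\tau\bigl((P\wedge Q)\wedge(Q\wedge S)\bigr)\ge\tau(P\wedge Q)+\tau(Q\wedge S)-\tau(Q),
\]
and inserting this in the definition gives $\rho(P,S)\le\rho(P,Q)+\rho(Q,S)$. If $\rho(P,Q)=0$, then $\tau(P-P\wedge Q)=\tau(Q-P\wedge Q)=0$, and $P=P\wedge Q=Q$ by faithfulness.

(a) As $P^\perp\wedge Q^\perp=(P\vee Q)^\perp$,
\[
\rho(P^\perp,Q^\perp)=2-\tau(P)-\tau(Q)-2\bigl(1-\tau(P\vee Q)\bigr)=2\tau(P\vee Q)-\tau(P)-\tau(Q)=\rho(P,Q).
\]

(b) By the triangle inequality it suffices that $\rho(P\vee Q,P'\vee Q)\le\rho(P,P')$. If $P\le P'$, then $P'\vee Q=(P\vee Q)\vee P'$ and $(P\vee Q)\wedge P'\ge P$, so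
\[
\tau(P'\vee Q)=\tau(P\vee Q)+\tau(P')-\tau\bigl((P\vee Q)\wedge P'\bigr)\le\tau(P\vee Q)+\tau(P')-\tau(P),
\]
which is the assertion. In general pass through $P\wedge P'$:
\[
\rho(P\vee Q,P'\vee Q)\le\rho(P,P\wedge P')+\rho(P\wedge P',P')=\rho(P,P').
\]

(c) $\rho(P_m,P)=\tau(P)-\tau(P_m)\to0$ by normality.
\end{proof}

\subsubsection*{An invariant class}
Projections $E$ of $\mathcal M\otimes L^\infty[0,1]$ are classes of measurable maps $x\mapsto E(x)\in\operatorname{Proj}\mathcal M$. The following operations are computed pointwise a.e.: complements; limits of increasing sequences, by dominated convergence; and finite joins, because $E\vee F$ is the range projection of $\frac{E+F}2$, that is, the strong limit of $(\frac{E+F}2)^{1/m}$. Every join is the limit of an increasing sequence of finite joins. Indeed, the net of finite joins converges strongly to the supremum, so by metrizability some sequence $F_n$ of finite joins does; then $F_1\vee\cdots\vee F_n$ increases to the supremum.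

Let $\mathcal S$ be the set of those $E$ for which there is a countable $\mathcal C\subseteq\operatorname{Proj}\mathcal M$ such that $E(x)$ lies in the $\rho$-closure of $\mathcal C$ for a.e.\ $x$. By Lemma~\ref{lem:rho}, $\mathcal S$ is closed
\begin{itemize}
\item under complements, using $\{C^\perp:C\in\mathcal C\}$;
\item under finite joins, using $\{C\vee C':C\in\mathcal C,\ C'\in\mathcal C'\}$;
\item under limits of increasing sequences $E_n\uparrow E$, using $\bigcup_n\mathcal C_n$: for a.e.\ $x$, every $E_n(x)$ lies in the $\rho$-closure of $\bigcup_n\mathcal C_n$ and $\rho(E_n(x),E(x))\to0$.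
\end{itemize}
Hence $\mathcal S$ is closed under arbitrary joins and, by complements, arbitrary meets. It contains every $P\otimes\chi_B$, with $\mathcal C=\{0,P\}$. So
\[
\operatorname{Proj}\mathcal M\otimes_c\operatorname{Proj}L^\infty[0,1]\subseteq\mathcal S .
\]

\subsubsection*{A projection outside $\mathcal S$}
Let $\mathcal H$ be the space on which $\mathcal M$ acts. Take $v$ from Lemma~\ref{lem:nonab} and the matrix units $e_{11}=vv^*$, $e_{22}=v^*v$, $e_{12}=v$, $e_{21}=v^*$. For $x\in[0,1]$ put
\[
P(x)=\cos^2x\,e_{11}+\cos x\sin x\,(e_{12}+e_{21})+\sin^2x\,e_{22}.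
\]
This is a norm-continuous projection-valued function, hence a projection $P$ of $\mathcal M\otimes L^\infty[0,1]$. On the range of $e_{11}+e_{22}$, identified with $\mathbb C^2\otimes e_{11}\mathcal H$ by the matrix units, $P(x)$ is $[(\cos x,\sin x)]\otimes1$. For $x\ne y$ in $[0,1]$ these lines are different, so $P(x)\wedge P(y)=0$. As $\tau(e_{22})=\tau(e_{11})$ and $\tau(e_{12})=\tau(e_{11}e_{12})=\tau(e_{12}e_{11})=0=\tau(e_{21})$, we have $\tau(P(x))=\tau(e_{11})$. Therefore
\[
\rho(P(x),P(y))=2\tau(e_{11})>0\qquad(x\ne y).
\]
Suppose $P\in\mathcal S$, with countable set $\mathcal C$. For a.e.\ $x$ there is $C\in\mathcal C$ with $\rho(P(x),C)<\tau(e_{11})$, and by the triangle inequality each $C$ serves at most one $x$. So all but countably many $x\in[0,1]$ would form a null set, which is absurd. So $P\notin\mathcal S$, and $P\notin\operatorname{Proj}\mathcal M\otimes_c\operatorname{Proj}L^\infty[0,1]$. This completes the proof of Theorem~\ref{thm:sharp}. \qed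

\begin{remark}
In Lemma~\ref{lem:inf} the hypothesis that $I$ is infinite cannot be dropped. Let $\mathcal L=\operatorname{Proj}M_3(\mathbb C)\otimes_c\operatorname{Proj}L^\infty[0,1]$, with $|I|=3$ and $N=L^\infty[0,1]$. As in Section~\ref{sub:A}, (S) holds and $R$ contains all projections of $N$. If $R$ were a von Neumann algebra, then $R=N$, and Lemma~\ref{lem:all} would give $\mathcal L=\operatorname{Proj}(M_3(\mathbb C)\otimes L^\infty[0,1])$, contrary to Theorem~\ref{thm:sharp}.
\end{remark}

\begin{thebibliography}{1}
\bibitem{TPRSL}
\emph{Tensor Products of Reflexive Subspace Lattices},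
\url{https://projecteuclid.org/journalArticle/Download?urlId=10.1307%2Fmmj%2F1029003080},
doi:10.1307/mmj/1029003080.
\end{thebibliography}
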